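\title{Recursively saturated simple extensions of models of arithmetic of large cofinality}

\begin{abstract}
Let $T$ be a completion of Peano Arithmetic, $\kappa$ an infinite regular cardinal and $\lambda\ge\kappa$ a cardinal. We construct a model of $T$ of cardinality $\lambda$ and cofinality $\kappa$ that is not recursively saturated but has a recursively saturated elementary extension generated by a single element. In particular there are such models of cofinality $\omega_2$. The proof, carried out in ZFC, has two parts. The first gives conditions that are necessary for a model to have a recursively saturated simple extension, and sufficient when some bounded interval of the model is as large as its cofinality. The second builds a model that satisfies these conditions and does not code its own theory, by a Ramsey-type refinement of definable trees followed by compactness.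
\end{abstract}

\section{Introduction}

Let $L$ be the language of Peano Arithmetic ($\mathrm{PA}$). We use the same letter for a model and for its universe. An elementary extension $N$ of a model $M\models\mathrm{PA}$ is \emph{simple} if there is $b\in N$ such that every element of $N$ is definable in $N$ from $b$ and parameters in $M$; we then write $N=M(b)$. A \emph{recursive type} over $M$ is a set $p(v,\bar a)$, where $p(v,\bar u)$ is a recursive set of $L$-formulas in finitely many free variables and $\bar a$ is a tuple from $M$. The model $M$ is \emph{recursively saturated} if it realizes every recursive type over $M$ that is finitely satisfiable in $M$. The \emph{cofinality} $\mathrm{cf}(M)$ is the least cardinality of an unbounded subset of $(M,<)$. The following question is posed in \cite{SSE}.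

\begin{quote}
Is there a model of $\mathrm{PA}$ of cofinality greater than $\omega_1$ that has a recursively saturated simple extension but is not itself recursively saturated?
\end{quote}

We show that there is. Let $\mathrm{bit}(y,l)$ be the $l$-th binary digit of $y$. An element $y$ of a nonstandard model $K$ \emph{codes} the set $\{l\in\omega:\mathrm{bit}(y,l)=1\}$, and the \emph{standard system} $\mathrm{SSy}(K)$ is the family of all subsets of $\omega$ coded by elements of $K$. We identify a theory with the set of G\"odel numbers of its sentences.

\begin{theorem}\label{thm:main}
Let $T\supseteq\mathrm{PA}$ be a complete $L$-theory, $\kappa$ an infinite regular cardinal and $\lambda\ge\kappa$ a cardinal. There is a model $M\models T$ with $|M|=\lambda$ and $\mathrm{cf}(M)=\kappa$ that is not recursively saturated (indeed $T\notin\mathrm{SSy}(M)$) and has a recursively saturated simple extension $M(b)$ with $b$ bounded by an element of $M$.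
\end{theorem}

The case $\kappa=\lambda=\omega_2$ answers the question.

\begin{corollary}\label{cor:answer}
There is a model $M\models\mathrm{PA}$ of cofinality greater than $\omega_1$, for instance $\omega_2$, that is not recursively saturated and has a recursively saturated simple extension.
\end{corollary}

The proof uses nothing beyond ZFC. The cofinality of a model of $\mathrm{PA}$ is always an infinite regular cardinal not exceeding the size of the model, so the conditions on $\kappa$ and $\lambda$ exclude no case that could occur.

Recursive saturation asks a model to contain approximations to its own truth predicate: for arbitrarily large $a$, one element that records which formulas hold of which numbers below $a$ (Lemma~\ref{lem:tables}). A recursively saturated model is a simple extension of itself, $M=M(0)$, and the question is how a model can lack such records and still acquire all of them from one new element. At the other extreme, the standard model and the finitely generated models have no recursively saturated simple extension at all (Example~\ref{ex:simple}).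

Two considerations suggest that large cofinality might be an obstacle. First, the generator $b$ of a recursively saturated $M(b)$ lies below some $d\in M$, and each record in $M(b)$ is the value at $b$ of a function on $[0,d]$ coded in $M$. So $M$ holds, for arbitrarily large $a$, a list of candidates of bounded length, and one could guess that when $\omega_2$ many such lists are needed the model has the records themselves. Second, to be not recursively saturated is to omit a type. The omitting types theorem produces countable models, and the union of a chain of countable models has at most $\aleph_1$ elements, while cofinality above $\omega_1$ requires at least $\aleph_2$ elements.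

The first consideration turns out to describe the situation exactly, under a mild hypothesis. Theorem~\ref{thm:criterion} shows that the bounded lists, together with a growth condition, are sufficient as soon as some bounded interval of $M$ has $\mathrm{cf}(M)$ elements: the new element $b$ is a function on that interval, and it makes one choice from each list. The second obstacle is removed by making all generators of $M$ look alike. The model is generated by an element $c$ and an increasing sequence $(e_\alpha)$ of arbitrary length, and for each definable function $h$ there is one standard $l$ such that every value $h(c,e_{\alpha_1},\dots,e_{\alpha_r})$ with $\alpha_1<\dots<\alpha_r$ differs from $T$ at the digit $l$. Only countably many numbers $l$ have to be found, and compactness then gives sequences of any length.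

Section~\ref{sec:criterion} proves the criterion. Sections~\ref{sec:base} and~\ref{sec:points} set up the construction and carry it out for a single generator, where the main idea is visible. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to the consistency of one theory, and Sections~\ref{sec:trees}--\ref{sec:consistency} prove that consistency.

\section{Preliminaries}\label{sec:prelim}

\subsection*{Terms}
For an $L$-formula $\psi(y,z_1,\dots,z_k)$ let $t_\psi(\bar z)$ be the least $y$ with $\psi(y,\bar z)$, and $0$ if there is none. This is a function defined without parameters, by the same formula, in every model of $\mathrm{PA}$. We call the functions $t_\psi$ \emph{terms}. They form a recursive list, and a formula containing terms abbreviates an $L$-formula. Every parameter-free definable function that $\mathrm{PA}$ proves total is a term; this covers compositions of terms and bounded maxima such as $\max_{z\le w}t(z,\bar y)$. If $M\prec N$, terms take the same values in $M$ and in $N$ at arguments from $M$.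

An element defined from $\bar p$ by $\psi(y,\bar p)$ equals $t_\psi(\bar p)$. Hence the elements of $N$ definable from a set $A\subseteq N$ are the values of terms at tuples from $A$, and they form an elementary submodel, by the Tarski--Vaught test with least witnesses. We call it the submodel \emph{generated} by $A$. Since tuples are coded by single elements, every element of a simple extension $M(b)$ has the form $g(b,m)$ with $g$ a binary term and $m\in M$.

\subsection*{Coding}
The Cantor pairing function $\langle x,y\rangle$ is a bijection that is nondecreasing in each coordinate and satisfies $\langle x,y\rangle\ge\max(x,y)$. We write $z\in s$ for $\mathrm{bit}(s,z)=1$, so that every element of a model is also a finite set in the sense of the model, and a subset of $[0,k)$ has a code below $2^k$. Functions are coded by their graphs and sequences are functions on some $[0,k)$. For coded sets and sequences, $|\cdot|$ is the size or length computed in the model. For sequences, $s\subseteq s'$ means that $s$ is an initial segment of $s'$. A \emph{class} of a model $K$ is a subset of some $K^n$ definable with parameters. Induction holds for classes, and every bounded class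 of elements is coded.

\subsection*{Standard facts}
\emph{Overspill}: if $K\models\mathrm{PA}$ is nonstandard and a class contains every standard number, then it contains a nonstandard number. \emph{Representability}: for every recursive $j:\omega\to\omega$ there is a formula $J$ with $\mathrm{PA}\vdash\forall i\,(J(m,i)\leftrightarrow i=j(m))$ for each $m\in\omega$. \emph{Diagonal lemma}: for every formula $\psi(x)$ there is a sentence $\sigma$ with $\mathrm{PA}\vdash\sigma\leftrightarrow\psi(\ulcorner\sigma\urcorner)$, where $\ulcorner\sigma\urcorner$ is the G\"odel number of $\sigma$. \emph{Tarski's theorem}: $\mathrm{Th}(\mathbb N)$ is not definable in $\mathbb N$. \emph{Omitting types theorem}: if $U$ is a consistent theory in a countable language, $p(v)$ is a set of formulas, and no formula $\theta(v)$ consistent with $U$ satisfies $U\vdash\theta\to\gamma$ for all $\gamma\in p$, then some countable model of $U$ omits $p$.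

The next lemma names the type that our model will omit.

\begin{lemma}\label{lem:codes}
If $M\models\mathrm{PA}$ is recursively saturated, then $M$ is nonstandard and $\mathrm{Th}(M)\in\mathrm{SSy}(M)$.
\end{lemma}

\begin{proof}
The type $\{v>n:n\in\omega\}$ is realized, so $M$ is nonstandard. Consider the formulas $\mathrm{bit}(v,\ulcorner\sigma\urcorner)=1\leftrightarrow\sigma$, for $L$-sentences $\sigma$, and $\mathrm{bit}(v,l)=0$, for $l\in\omega$ not the G\"odel number of a sentence. They form a recursive type. Any finite part prescribes finitely many standard digits and is satisfied by a standard number. An element that realizes the type codes $\mathrm{Th}(M)$.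
\end{proof}

\section{A criterion}\label{sec:criterion}

\subsection*{Truth tables}
Fix a recursive enumeration $\varphi_0,\varphi_1,\dots$ of the $L$-formulas with one free variable.

\begin{definition}
Let $N\models\mathrm{PA}$ and $a\in N$. A \emph{truth table} for $a$ is an element $s\in N$ such that
\[
N\models\forall y<a\,\bigl(\langle i,y\rangle\in s\leftrightarrow\varphi_i(y)\bigr)\qquad\text{for every } i\in\omega .
\]
For $l\in\omega$, the \emph{partial table} $\tau_l(a)$ is the code of $\{\langle i,y\rangle:i\le l,\ y<a,\ \varphi_i(y)\}$. The model $N$ is \emph{tall} if for every $a\in N$ there is $a'\in N$ with $t(a)<a'$ for all unary terms $t$.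
\end{definition}

For each standard $l$ the function $\tau_l$ is a term, so every model has all partial tables. Put $E(a)=2^{\langle a,a\rangle+1}$. If $a$ is nonstandard, then $i\le l<a$ and $y<a$ give $\langle i,y\rangle\le\langle a,a\rangle$, so
\begin{equation}\label{eq:E}
\tau_l(a)<E(a)\qquad\text{for all } l\in\omega \text{ and all nonstandard } a.
\end{equation}

\begin{lemma}\label{lem:tables}
Let $N\models\mathrm{PA}$ be nonstandard. If $N$ is recursively saturated, then $N$ is tall and every $a\in N$ has a truth table. Conversely, if $N$ is tall and cofinally many $a\in N$ have a truth table, then $N$ is recursively saturated.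
\end{lemma}

\begin{proof}
Let $N$ be recursively saturated and $a\in N$. The type $\{t(a)<v:t\text{ a unary term}\}$ is recursive and finitely satisfiable, so $N$ is tall. The conditions that define a truth table for $a$ form a recursive type, and $\tau_l(a)$ satisfies those with $i\le l$.

For the converse, let $\{\gamma_m(v,u):m\in\omega\}$ be a finitely satisfiable recursive type, listed so that $m\mapsto\gamma_m$ is recursive, with its parameters coded by $u\in N$. Tallness bounds the search for a realization, and a truth table turns the infinitely many conditions into one formula, to which overspill applies. Let $t_n(z)$ be the least $v$ with $\bigwedge_{m\le n}\gamma_m(v,z)$. By finite satisfiability $t_n(u)$ satisfies $\gamma_0,\dots,\gamma_n$, and by tallness there is $a'$ with $t_n(u)<a'$ for all $n\in\omega$. Choose $a>\langle a',u\rangle$ with a truth table $s$. Let $j(m)$ be the least index of the formula $\exists v\,\exists z\,(y=\langle v,z\rangle\wedge\gamma_m(v,z))$ in our enumeration. For $v<a'$ we have $\langle v,u\rangle<a$, so for every $m\in\omega$ and $v<a'$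
\begin{equation}\label{eq:lookup}
N\models\gamma_m(v,u)\iff\langle j(m),\langle v,u\rangle\rangle\in s .
\end{equation}
The function $j$ is recursive; let $J$ represent it. For every standard $n$,
\[
N\models\exists v<a'\ \forall m\le n\ \forall i\,\bigl(J(m,i)\to\langle i,\langle v,u\rangle\rangle\in s\bigr),
\]
as witnessed by $v=t_n(u)$, because of \eqref{eq:lookup}. By overspill this holds for a nonstandard $n$, with a witness $v<a'$. For every standard $m$ we have $m\le n$ and $J(m,j(m))$, so $\langle j(m),\langle v,u\rangle\rangle\in s$, and \eqref{eq:lookup} gives $\gamma_m(v,u)$.
\end{proof}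

Tallness passes up and down along cofinal extensions.

\begin{lemma}\label{lem:tall}
Let $M\prec N$ with $M$ cofinal in $N$. Then $M$ is tall if and only if $N$ is tall.
\end{lemma}

\begin{proof}
If $N$ is tall and $a\in M$, take a bound $a'\in N$ for the values $t(a)$ and then an element of $M$ above it. If $M$ is tall and $u\in N$, take $a\in M$ with $u\le a$ and a bound $a'\in M$ for the values of unary terms at $a$. Then $t(u)\le\max_{z\le a}t(z)<a'$ for every unary term $t$.
\end{proof}

\subsection*{Covers}
A model that is one element away from having truth tables should have something weaker than a truth table. The right notion is a short coded list that contains all partial tables.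

\begin{definition}
Let $a,c\in M$. A \emph{$c$-cover} of $a$ is a coded set $D\in M$ with $|D|\le c$ and $\tau_l(a)\in D$ for all $l\in\omega$. The model $M$ is \emph{uniformly covered} if there is $c\in M$ such that every nonstandard $a\in M$ has a $c$-cover.
\end{definition}

By \eqref{eq:E}, the interval $[0,E(a))$ is an $E(a)$-cover of a nonstandard $a$, so the content of the definition is that $c$ does not depend on $a$. Let $\rho(s,k,a)$ be the code of $\{\langle i,y\rangle\in s:i\le k,\ y<a\}$; this is a term. If $s$ is a truth table for $a$, then $\rho(s,l,a)=\tau_l(a)$ for all $l\in\omega$, so $\{\rho(s,k,a):k<c\}$ is a $c$-cover of $a$ for every nonstandard $c$. A cover in general carries less information, since it does not say which of its members are the true partial tables.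

\begin{theorem}\label{thm:criterion}
Let $M\models\mathrm{PA}$ be nonstandard.
\begin{itemize}
\item[(i)] If $M$ has a recursively saturated simple extension, then $M$ is tall and uniformly covered.
\item[(ii)] Suppose that $M$ is tall, that for some $c\in M$ cofinally many $a\in M$ have a $c$-cover, and that some interval $[0,d)$ of $M$ has external cardinality at least $\mathrm{cf}(M)$. Then $M$ has a recursively saturated simple extension $M(b)$ with $b$ bounded by an element of $M$.
\end{itemize}
\end{theorem}

\begin{proof}
Both parts use the following observation. If $N=M(b)$ and $b\le d\in M$, then $M$ is cofinal in $N$, because $g(b,m)\le\max_{v\le d}g(v,m)\in M$.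

(i) Let $N=M(b)$ be recursively saturated. We first show that $b$ is not above all of $M$. Suppose that it is. Since $N$ is tall, there is $y\in N$ with $t(b)<y$ for all unary terms $t$. Write $y=g(b,m)$ with $m\in M$. Since $m<b$, we have $y\le\max_{z\le b}g(b,z)$, and the right side is the value of a unary term at $b$, a contradiction. So $b\le d$ for some $d\in M$, and we may take $d$ nonstandard. Then $M$ is cofinal in $N$, and $M$ is tall by Lemmas~\ref{lem:tables} and~\ref{lem:tall}.

Let $a\in M$ be nonstandard, and let $s=g(b,m)\in N$, with $m\in M$, be a truth table for $a$. The model $M$ does not know $b$, but it can try all values up to $d$. Let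
\[
D=\{\rho(g(v,m),k,a):v\le d,\ k\le d\},
\]
a coded set of $M$ with $|D|\le(d+1)^2$. By elementarity the code $D$ has the same description in $N$. There, for $l\in\omega$, we have $b\le d$ and $l\le d$, so $\tau_l(a)=\rho(g(b,m),l,a)\in D$. The statement $\tau_l(a)\in D$ has parameters in $M$, so it holds in $M$. Thus every nonstandard $a$ has a $(d+1)^2$-cover.

(ii) Let $\kappa=\mathrm{cf}(M)$. Choose nonstandard elements $a_\alpha$ ($\alpha<\kappa$), cofinal in $M$, with $c$-covers $D_\alpha$, and choose pairwise distinct $x_\alpha<d$ ($\alpha<\kappa$). The new element will be a function $b:[0,d)\to[0,c)$ whose value at the address $x_\alpha$ is the position in $D_\alpha$ of a truth table for $a_\alpha$. Let $\mathrm{el}(D,p)$ be the $p$-th element of $D$ in increasing order, counting from $0$, with value $0$ if $p\ge|D|$, and put $s_\alpha(v)=\mathrm{el}(D_\alpha,v(x_\alpha))$. Let $\Psi(v)$ consist of the formula ``$v$ codes a function from $[0,d)$ to $[0,c)$'' and the formulas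
\[
\forall y<a_\alpha\,\bigl(\langle i,y\rangle\in s_\alpha(v)\leftrightarrow\varphi_i(y)\bigr)\qquad(\alpha<\kappa,\ i\in\omega).
\]
This set is finitely satisfiable in $M$. Given a finite $F\subseteq\kappa$ and $l\in\omega$, let $v(x_\alpha)$, for $\alpha\in F$, be the position of $\tau_l(a_\alpha)$ in $D_\alpha$, which is below $|D_\alpha|\le c$, and let $v(x)=0$ for all other $x<d$; here $0<c$ because covers are nonempty. The values can be prescribed independently because the $x_\alpha$ are distinct. Then $s_\alpha(v)=\tau_l(a_\alpha)$, and the formulas with $\alpha\in F$ and $i\le l$ hold.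

By compactness, some $b$ in an elementary extension of $M$ realizes $\Psi$. Let $N=M(b)$ be the submodel generated by $M\cup\{b\}$. The code $b$ is below $2^{\langle d,c\rangle+1}\in M$, so $M$ is cofinal in $N$, and $N$ is tall by Lemma~\ref{lem:tall}. The elements $a_\alpha$ are cofinal in $N$, and $s_\alpha(b)\in N$ is a truth table for $a_\alpha$. By Lemma~\ref{lem:tables}, $N$ is recursively saturated.
\end{proof}

The hypothesis on $[0,d)$ is used only to give each $a_\alpha$ its own address. The two parts combine as follows.

\begin{corollary}\label{cor:iff}
Let $M\models\mathrm{PA}$ be nonstandard, and suppose that some bounded interval of $M$ has at least $\mathrm{cf}(M)$ elements. Then $M$ has a recursively saturated simple extension if and only if $M$ is tall and uniformly covered.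
\end{corollary}

\begin{example}\label{ex:simple}
(a) The first step in the proof of (i) does not use that $M$ is nonstandard. For $M=\mathbb N$ it gives $b\in\mathbb N$, so $M(b)=\mathbb N$, which is not recursively saturated. Hence $\mathbb N$ has no recursively saturated simple extension.

(b) If $M$ is generated by one element $a$, then every $a'\in M$ is some $t(a)$, so $M$ is not tall. Hence a finitely generated model has no recursively saturated simple extension.

(c) If $M$ is countable and nonstandard, then $\mathrm{cf}(M)=\omega$ and $[0,d)$ is infinite for nonstandard $d$, so Corollary~\ref{cor:iff} applies to $M$.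
\end{example}

By Lemma~\ref{lem:codes} and Theorem~\ref{thm:criterion}(ii), it now suffices to build a tall model $M\models T$ of the prescribed size and cofinality, with an element $c$ that has many predecessors, with $c$-covers for cofinally many $a$, and with $T\notin\mathrm{SSy}(M)$.

\section{A model that does not code its theory}\label{sec:base}

From now on $T\supseteq\mathrm{PA}$ is a fixed complete theory, and $T(l)\in\{0,1\}$ is $1$ exactly when $l$ is the G\"odel number of a sentence of $T$. All combinatorics will take place inside one model of $T$ that does not code $T$.

\begin{lemma}\label{lem:base}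
There is a countable nonstandard model $K\models T$ with $T\notin\mathrm{SSy}(K)$.
\end{lemma}

\begin{proof}
Suppose first that $T\ne\mathrm{Th}(\mathbb N)$. Let $K$ be the submodel generated by $\emptyset$ in any model of $T$. It is a countable model of $T$, so it is nonstandard, and each of its elements is definable without parameters. Suppose that $y\in K$ codes $T$ and is defined by $\delta$. By the diagonal lemma there is a sentence $\sigma$ with $\mathrm{PA}\vdash\sigma\leftrightarrow\forall y\,(\delta(y)\to\mathrm{bit}(y,\ulcorner\sigma\urcorner)=0)$. Then $\sigma\in T$ if and only if $\mathrm{bit}(y,\ulcorner\sigma\urcorner)=0$ in $K$, if and only if $\sigma\notin T$, which is absurd.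

Now let $T=\mathrm{Th}(\mathbb N)$. Let $c$ be a new constant and $T'=T\cup\{c>n:n\in\omega\}$. We apply the omitting types theorem to $T'$ and the type $\{\mathrm{bit}(v,l)=T(l):l\in\omega\}$; a model of $T'$ that omits it is nonstandard and does not code $T$. Suppose that $\theta(v,c)$ is consistent with $T'$ and $T'\vdash\theta(v,c)\to\mathrm{bit}(v,l)=T(l)$ for all $l\in\omega$. For each $n$ the sentence $\exists z>n\,\exists v\,\theta(v,z)$ is consistent with the complete theory $T$, hence true in $\mathbb N$. For each $l$, a proof from $T'$ uses finitely many axioms $c>n$, so there is $n_l$ with $\mathbb N\models\forall z>n_l\,\forall v\,(\theta(v,z)\to\mathrm{bit}(v,l)=T(l))$. We claim that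
\[
T(l)=1\iff\mathbb N\models\exists n\,\forall z>n\,\forall v\,\bigl(\theta(v,z)\to\mathrm{bit}(v,l)=1\bigr).
\]
If $T(l)=1$, take $n=n_l$. If the right side holds with witness $n$, take $z>\max(n,n_l)$ and $v$ with $\theta(v,z)$; then $T(l)=\mathrm{bit}(v,l)=1$. So $\mathrm{Th}(\mathbb N)$ is definable in $\mathbb N$, contrary to Tarski's theorem.
\end{proof}

Fix such a model $K$ and a nonstandard $c\in K$. The property $T\notin\mathrm{SSy}(K)$ is used only through the next lemma. It says that if a definable procedure offers at least one of the values $0,1$ for each digit $l$, then at some standard digit it offers the value that disagrees with $T$.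

\begin{lemma}\label{lem:avoid}
Let $\Gamma(l,\varepsilon)$ be a formula with parameters in $K$ such that for every $l\in\omega$ at least one of $\Gamma(l,0)$, $\Gamma(l,1)$ holds in $K$. Then $K\models\Gamma(l,1-T(l))$ for some $l\in\omega$.
\end{lemma}

\begin{proof}
Otherwise, for every $l\in\omega$, $\Gamma(l,1-T(l))$ fails and $\Gamma(l,T(l))$ holds, so $\Gamma(l,1)$ holds exactly when $T(l)=1$. The bounded class $\{l<c:\Gamma(l,1)\}$ is coded in $K$, and its code codes $T$.
\end{proof}

\section{Points, largeness, and the case of one generator}\label{sec:points}

We work in $K$. Numbers such as $n,i,q,u,R$ range over $K$ and may be nonstandard unless we say otherwise. A generator of the final model has to supply three things: a large number $a$, a $c$-cover $D$ of $a$, and an address $x<c$.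

\begin{definition}
A \emph{point} is an element $e=\langle a,\langle D,x\rangle\rangle$ with $a>c$, $D\subseteq[0,E(a))$, $|D|\le c$ and $x<c$. We write $a(e)$, $D(e)$, $x(e)$ for its coordinates. The points with $a(e)=a$ form a coded set $P_a$. A coded set $Z\subseteq P_a$ is \emph{$n$-large} if for all coded $W\subseteq[0,E(a))$ and $V\subseteq[0,c)$ with $|W|,|V|\le n$ there is $e\in Z$ with $W\subseteq D(e)$ and $x(e)\notin V$.
\end{definition}

The statement that $D(e)$ is a cover of $a(e)$ is an infinite conjunction and cannot be part of a first-order definition. Largeness replaces it. If $n$ is nonstandard, an $n$-large set contains points whose $D(e)$ includes any finitely many partial tables and whose address avoids any finitely many used addresses. Largeness is expressed by a formula, and it survives partitions at the cost of a factor $2$.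

\begin{lemma}\label{lem:large}
Let $a>c$.
\begin{itemize}
\item[(a)] If $n<c$, then $P_a$ is $n$-large.
\item[(b)] If $Z_0\cup Z_1\subseteq P_a$ is $2n$-large, then $Z_0$ or $Z_1$ is $n$-large.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Given $W$ and $V$, take $D=W$ and any $x\in[0,c)\setminus V$, which exists since $|V|<c$.

(b) Suppose that $(W_0,V_0)$ witnesses that $Z_0$ is not $n$-large and $(W_1,V_1)$ witnesses that $Z_1$ is not. The sets $W_0\cup W_1$ and $V_0\cup V_1$ have size at most $2n$, so there is $e\in Z_0\cup Z_1$ with $W_0\cup W_1\subseteq D(e)$ and $x(e)\notin V_0\cup V_1$. If $e\in Z_\varepsilon$, this contradicts the choice of $(W_\varepsilon,V_\varepsilon)$.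
\end{proof}

We can already add one cover to $K$ without coding $T$. The proposition below is not used later; the general construction follows its pattern.

\begin{proposition}\label{prop:one}
Let $a\in K$, $a>c$. There is a simple extension $K(e)$ in which $e$ is a point with $a(e)=a$, the set $D(e)$ is a $c$-cover of $a$, and $T\notin\mathrm{SSy}(K(e))$.
\end{proposition}

\begin{proof}
Since $K$ is countable, we can list as $(g_q,m_q)_{q\in\omega}$ all pairs of a binary term and an element of $K$. Let $R$ be the largest number with $2^R<c$; it is nonstandard. We choose coded sets $P_a=Z_0\supseteq Z_1\supseteq\cdots$ and numbers $l_q\in\omega$ such that $Z_q$ is $2^{R-q}$-large and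
\begin{equation}\label{eq:onepoint}
\mathrm{bit}(g_q(e,m_q),l_q)\ne T(l_q)\qquad\text{for all }e\in Z_{q+1}.
\end{equation}
Lemma~\ref{lem:large}(a) takes care of $Z_0$. Given $Z_q$, let $\Gamma(l,\varepsilon)$ say that $\{e\in Z_q:\mathrm{bit}(g_q(e,m_q),l)=\varepsilon\}$ is $2^{R-q-1}$-large. For each $l$ the two sets have union $Z_q$, so $\Gamma(l,0)$ or $\Gamma(l,1)$ holds by Lemma~\ref{lem:large}(b). Lemma~\ref{lem:avoid} gives $l_q\in\omega$ with $\Gamma(l_q,1-T(l_q))$, and we let $Z_{q+1}$ be the corresponding set.

The type $\{v\in Z_q:q\in\omega\}\cup\{\tau_l(a)\in D(v):l\in\omega\}$ is finitely satisfiable in $K$: the set $W=\{\tau_0(a),\dots,\tau_l(a)\}$ lies in $[0,E(a))$ by \eqref{eq:E}, and its size is standard, hence below $2^{R-q}$. Let $e$ realize the type in an elementary extension, and let $K(e)$ be generated by $K\cup\{e\}$. Every element of $K(e)$ is some $g_q(e,m_q)$, and \eqref{eq:onepoint} holds in $K(e)$ by elementarity, so this element differs from $T$ at the digit $l_q$.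
\end{proof}

Three features of this proof will recur: a notion of largeness that is first-order, a partition property that loses only a definable amount of largeness, and a nonstandard supply of largeness that outlasts $\omega$ steps. The proof also shows its own limit. It treats the parameters $m_q$ one at a time in a list of length $\omega$, so it needs a countable ground model, and it can be repeated only along a chain of countable models.

\section{Reduction to a consistency statement}\label{sec:reduction}

To get past countable models we use no parameters from $K$ except $c$, and we treat all increasing tuples of generators at once. Let $(h_q)_{q\in\omega}$ list all terms $h_q(z_0,z_1,\dots,z_{r_q})$ with $r_q\ge1$. For a sequence $\bar l=(l_q)_{q\in\omega}$ of standard numbers and an ordinal $\delta$, let $\Delta(\bar l,\delta)$ be the theory in the language $L\cup\{c\}\cup\{e_\alpha:\alpha<\delta\}$ that consists of $\mathrm{Th}(K,c)$ and the following sentences.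
\begin{itemize}
\item[(G1)] $e_\alpha$ is a point, for $\alpha<\delta$.
\item[(G2)] $t(c,e_\alpha)<a(e_\beta)$, for $\alpha<\beta<\delta$ and every binary term $t$.
\item[(G3)] $\tau_l(a(e_\alpha))\in D(e_\alpha)$, for $\alpha<\delta$ and $l\in\omega$.
\item[(G4)] $x(e_\alpha)\ne x(e_\beta)$, for $\alpha<\beta<\delta$.
\item[(G5)] $\mathrm{bit}\bigl(h_q(c,e_{\alpha_1},\dots,e_{\alpha_{r_q}}),l_q\bigr)\ne T(l_q)$, for $q\in\omega$ and $\alpha_1<\dots<\alpha_{r_q}<\delta$.
\end{itemize}

\begin{proposition}\label{prop:consistent}
There is a sequence $\bar l$ such that $\Delta(\bar l,\delta)$ is consistent for every ordinal $\delta$.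
\end{proposition}

We prove this in Section~\ref{sec:consistency}, and derive the main theorem from it now.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\delta=\lambda\cdot\kappa$ be the ordinal product, $\kappa$ copies of $\lambda$ in a row. It is a limit ordinal of cardinality $\lambda$, since $\lambda\ge\kappa$. Its cofinality is $\kappa$, since the sequence $(\lambda\cdot\xi)_{\xi<\kappa}$ is strictly increasing and cofinal in $\delta$ and $\kappa$ is regular. Take a model of $\Delta(\bar l,\delta)$ and let $M$ be the $L$-submodel generated by $c$ and the $e_\alpha$. Then $M\models T$, the element $c$ is nonstandard, and (G1)--(G5) hold in $M$. Write $a_\alpha,D_\alpha,x_\alpha$ for the coordinates of $e_\alpha$.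

Every $y\in M$ is the value of a term at $c$ and finitely many $e_\alpha$. Listing the distinct indices in increasing order, and adding $e_0$ as a dummy argument if there are none, we can write
\begin{equation}\label{eq:normal}
y=h_q(c,e_{\alpha_1},\dots,e_{\alpha_r}),\qquad r=r_q,\quad\alpha_1<\dots<\alpha_r<\delta .
\end{equation}

\emph{Size and cofinality.} By (G2) with $t(c,z)=z$, we have $a_\alpha\le e_\alpha<a_\beta\le e_\beta$ for $\alpha<\beta$. So the element \eqref{eq:normal} is at most $\max\{h_q(c,z_1,\dots,z_r):z_1,\dots,z_r\le e_{\alpha_r}\}$. This is the value of a binary term at $(c,e_{\alpha_r})$, so it is below $a_{\alpha_r+1}$ by (G2); the index $\alpha_r+1$ is below $\delta$ because $\delta$ is a limit. Thus $(a_\alpha)_{\alpha<\delta}$ is strictly increasing and cofinal in $M$, and $\mathrm{cf}(M)=\kappa$. The model has $\lambda$ distinct generators and there are countably many terms, so $|M|=\lambda$.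

\emph{Tallness.} Let $m\in M$ and choose $\alpha$ with $m\le a_\alpha$. For every unary term $t$ we have $t(m)\le\max_{z\le a(e_\alpha)}t(z)<a_{\alpha+1}$ by (G2).

\emph{Failure of recursive saturation.} By (G5), the element \eqref{eq:normal} differs from $T$ at the digit $l_q$. So $T\notin\mathrm{SSy}(M)$. Since $T$ is complete, $T=\mathrm{Th}(M)$, and $M$ is not recursively saturated by Lemma~\ref{lem:codes}.

\emph{The simple extension.} By (G1) and (G3), $D_\alpha$ is a $c$-cover of $a_\alpha$, and the $a_\alpha$ are cofinal. By (G1) and (G4), the interval $[0,c)$ contains the $\lambda\ge\mathrm{cf}(M)$ distinct elements $x_\alpha$. Theorem~\ref{thm:criterion}(ii), with $d=c$, gives a recursively saturated simple extension $M(b)$ with $b$ bounded by an element of $M$.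
\end{proof}

\section{Trees of points and density}\label{sec:trees}

To satisfy a finite part of $\Delta(\bar l,\delta)$ in $K$ we choose points one after another. Condition (G2) asks that the next point can be taken with $a(e)$ arbitrarily large, and (G3), (G4) ask that it can be taken from a large set. Condition (G5) asks that the coloring of $r$-tuples by a digit of $h_q$ be constant on increasing tuples, so the set of admissible next points depends on the points already chosen. The decreasing sets $Z_q$ of Proposition~\ref{prop:one} are therefore replaced by trees, and Lemma~\ref{lem:large}(b) by a Ramsey theorem for trees.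

\subsection*{Rich classes}
A class $X$ of points is \emph{$i$-rich} if $X\cap P_a$ is $2^i$-large for unboundedly many $a$.

\begin{lemma}\label{lem:rich}
An $i$-rich class stays rich, to the same or a smaller index, when it is enlarged: if $X\subseteq Y$, $i'\le i$ and $X$ is $i$-rich, then $Y$ is $i'$-rich. If $X\cup Y$ is $(i+1)$-rich, then $X$ or $Y$ is $i$-rich.
\end{lemma}

\begin{proof}
The first statement holds level by level, by the definition of largeness. For the second, Lemma~\ref{lem:large}(b) shows that for unboundedly many $a$ one of $X\cap P_a$, $Y\cap P_a$ is $2^i$-large. A union of two bounded classes is bounded, so one of the two alternatives occurs for unboundedly many $a$.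
\end{proof}

\subsection*{Trees}
A \emph{labeled point} is a pair $\hat e=\langle e,g\rangle$ with $e$ a point and $g\in K$ arbitrary; we put $\mathrm{pt}(\hat e)=e$. Labels play no role in the final model. They let an entry of a refined tree remember where it came from.

\begin{definition}
A \emph{tree} is a class $\mathcal S$ of coded finite sequences of labeled points, called \emph{nodes}, that contains $\emptyset$ and is closed under initial segments. For a class $C$ of labeled points and $s\in\mathcal S$ put
\[
\mathrm{succ}_C(s)=\{e:\exists g\,(\langle e,g\rangle\in C\text{ and }s^{\frown}\langle e,g\rangle\in\mathcal S)\},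
\]
and write $\mathrm{succ}(s)$ when $C$ is the class of all labeled points. A tree $\mathcal S$ is an \emph{$R$-tree} if $\mathrm{succ}(s)$ is $R$-rich for every $s\in\mathcal S$ with $|s|<R$.

A tree $\mathcal S'$ \emph{refines} $\mathcal S$ \emph{via} a class function $\pi$ if $\mathrm{pt}(\pi(\hat e))=\mathrm{pt}(\hat e)$ for all entries $\hat e$ of nodes of $\mathcal S'$, and for every $\nu\in\mathcal S'$ the sequence $\pi\circ\nu$ is a subsequence of some node of $\mathcal S$. A \emph{coloring} of $r$-tuples, for $r\in\omega$, is a class function $\chi$ from $r$-tuples of labeled points to $\{0,1\}$. The tree $\mathcal S'$ is \emph{$\varepsilon$-homogeneous for $\chi$ via $\pi$} if $\chi(\pi(\nu_{i_1}),\dots,\pi(\nu_{i_r}))=\varepsilon$ for all $\nu\in\mathcal S'$ and $i_1<\dots<i_r<|\nu|$.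
\end{definition}

The definition gives $\mathrm{succ}_{C_0\cup C_1}(s)=\mathrm{succ}_{C_0}(s)\cup\mathrm{succ}_{C_1}(s)$. Refinement is transitive. Let $\mathcal S''$ refine $\mathcal S'$ via $\pi_1$ and $\mathcal S'$ refine $\mathcal S$ via $\pi_0$. For $\nu\in\mathcal S''$, the sequence $\pi_1\circ\nu$ is a subsequence of some $\eta\in\mathcal S'$, so $\pi_0\circ\pi_1\circ\nu$ is a subsequence of $\pi_0\circ\eta$, hence of a node of $\mathcal S$; and points are preserved at both steps. So $\mathcal S''$ refines $\mathcal S$ via $\pi_0\circ\pi_1$.

\begin{example}\label{ex:parity}
Let $2^R<c$. By Lemma~\ref{lem:large}(a), the class of all sequences of labeled points is an $R$-tree. So is the class $\mathcal S$ of those sequences whose $j$-th point $e$ has $a(e)\equiv j\pmod 2$, for every $j$. Color a labeled point by the parity of $a(e)$. A subtree of $\mathcal S$ with a node of length $2$ shows both colors. But the tree of all sequences whose points have $a(e)$ even is a $0$-homogeneous $R$-tree, and it refines $\mathcal S$ via the identity: insert a point with odd $a(e)$ after each entry. This is why refinement is defined through subsequences.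
\end{example}

\subsection*{Density}
Let $C=C_0\cup C_1$. At a node where $\mathrm{succ}_C$ is rich, one of $\mathrm{succ}_{C_0}$, $\mathrm{succ}_{C_1}$ is rich, but which one depends on the node, as in Example~\ref{ex:parity}. In a tree without height restriction one would argue as follows. Either every extension of $s$ has a further extension at which $C_0$ is rich, or some extension $s^*$ has none, and then above $s^*$ the class $C_1$ is rich wherever $C$ is. Our trees have bounded height, because every partition costs largeness and the supply is bounded by $c$. So the dichotomy has to be made quantitative: a \emph{range} $B$ says how far above $s$ the property is guaranteed, and a \emph{delay} $w$ says how long one may have to wait.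

\begin{definition}
Let $\mathcal S$ be a tree, $s\in\mathcal S$, and $C$ a class of labeled points. $C$ is \emph{$(i,B,w)$-dense above $s$} if for every $s'\in\mathcal S$ with $s'\supseteq s$ and $|s'|\le|s|+B$ there is $s''\in\mathcal S$ with $s''\supseteq s'$ and $|s''|\le|s'|+w$ such that $\mathrm{succ}_C(s'')$ is $i$-rich. For $q\ge1$, $C$ is \emph{$q$-dense above $s$} if there is $u$ such that $C$ is $(q,2^{u+3^q},2^u)$-dense above $s$.
\end{definition}

The property of being $(i,B,w)$-dense is preserved when $i$ or $B$ decreases. In the quantitative dichotomy one picks an intermediate scale $w'$ between $w$ and $B$. The first alternative has range about $B$ and delay $w'$; the second has range about $w'$ and delay $w$. So the gap between the exponents of range and delay is roughly halved, and the gap $3^q$ leaves room for about $q$ such steps. The single number $q$ thus measures both the remaining largeness and the remaining height.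

\begin{lemma}\label{lem:dense}
Let $\mathcal S$ be a tree, $s\in\mathcal S$ and $q\ge1$.
\begin{itemize}
\item[(a)] (Starting) If $\mathcal S$ is an $R$-tree and $2^{3^q}<R$, then the class of all labeled points is $q$-dense above $\emptyset$.
\item[(b)] (Splitting) If $C_0\cup C_1$ is $(q+1)$-dense above $s$, then there are $\varepsilon\in\{0,1\}$ and $s^*\in\mathcal S$, $s^*\supseteq s$, such that $C_\varepsilon$ is $q$-dense above $s^*$.
\item[(c)] (Moving) If $C$ is $(q+1)$-dense above $s$, then there is $s''\in\mathcal S$, $s''\supseteq s$, such that $\mathrm{succ}_C(s'')$ is $(q+1)$-rich and $C$ is $q$-dense above every node of $\mathcal S$ of the form $s''^{\frown}\hat e$.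
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $u=0$. If $|s'|\le2^{3^q}$, then $|s'|<R$, so $\mathrm{succ}(s')$ is $R$-rich, hence $q$-rich since $q\le R$. Take $s''=s'$.

In (b) and (c) let $C$ be $(q+1,2^v,2^u)$-dense above $s$, where $v=u+3^{q+1}$, and $C=C_0\cup C_1$ in (b).

(b) Put $m=u+3^q+1$. Since $3^q\ge2$, we have $m+3^q=u+2\cdot3^q+1\le u+3\cdot3^q-1=v-1$. If $C_0$ is $(q,2^{v-1},2^m)$-dense above $s$, then it is $(q,2^{m+3^q},2^m)$-dense above $s$, and we take $\varepsilon=0$ and $s^*=s$.

Otherwise there is $s^*\in\mathcal S$ with $s^*\supseteq s$ and $|s^*|\le|s|+2^{v-1}$ such that no $s''\in\mathcal S$ with $s''\supseteq s^*$ and $|s''|\le|s^*|+2^m$ has $\mathrm{succ}_{C_0}(s'')$ $q$-rich. We show that $C_1$ is $(q,2^{m-1},2^u)$-dense above $s^*$; as $m-1=u+3^q$, this finishes the proof. Let $s'\in\mathcal S$ with $s'\supseteq s^*$ and $|s'|\le|s^*|+2^{m-1}$. Then $|s'|\le|s|+2^{v-1}+2^{m-1}\le|s|+2^v$, so there is $s''\in\mathcal S$ with $s''\supseteq s'$ and $|s''|\le|s'|+2^u$ such that $\mathrm{succ}_C(s'')$ is $(q+1)$-rich. Since $u\le m-1$, we have $|s''|\le|s^*|+2^{m-1}+2^u\le|s^*|+2^m$, so $\mathrm{succ}_{C_0}(s'')$ is not $q$-rich. By Lemma~\ref{lem:rich},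 $\mathrm{succ}_{C_1}(s'')$ is $q$-rich.

(c) Density applied to $s'=s$ gives $s''\supseteq s$ in $\mathcal S$ with $|s''|\le|s|+2^u$ and $\mathrm{succ}_C(s'')$ $(q+1)$-rich. Let $s_1=s''^{\frown}\hat e\in\mathcal S$, and let $s'\in\mathcal S$ with $s'\supseteq s_1$ and $|s'|\le|s_1|+2^{v-1}$. Since $u+1\le v-1$, we have $2^u+1\le2^{v-1}$, so $|s'|\le|s|+2^u+1+2^{v-1}\le|s|+2^v$, and $s'$ lies in the range of the density above $s$. Hence $C$ is $(q+1,2^{v-1},2^u)$-dense above $s_1$. Since $v-1\ge u+3^q$, it is $(q,2^{u+3^q},2^u)$-dense above $s_1$.
\end{proof}

\section{Homogeneous refinements}\label{sec:ramsey}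

We now show that every coloring of $r$-tuples is constant on some refinement of a given $R$-tree. To apply Lemma~\ref{lem:avoid}, the statement ``there is an $\varepsilon$-homogeneous refinement of nonstandard height for the $l$-th coloring'' must be replaced by a single formula in $l$ and $\varepsilon$. This imposes two requirements. The height must be given by an explicit function of $R$, since ``nonstandard'' is not expressible. And the refinements must come from one formula with a varying parameter, since a formula cannot quantify over classes.

For $r\in\omega$ let $\beta_r(R)$ be the largest $y\ge1$ with $2^{3^{2y+y^r+1}}<R$, and $0$ if there is none. Put $f_0(R)=R$ and $f_{r+1}(R)=f_r(\beta_r(R))$. These are terms. If $R$ is nonstandard, every standard $y\ge1$ satisfies the inequality, so $\beta_r(R)$ is nonstandard; by induction on $r$, so is $f_r(R)$.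

A \emph{family} of classes $(\mathcal S_p)_{p\in K}$ is given by one formula $\sigma(s,p)$, which may mention $c$, through $\mathcal S_p=\{s:K\models\sigma(s,p)\}$. Families of colorings and of class functions are given in the same way by one formula for the graphs. Several parameters are combined into one by pairing.

\begin{lemma}\label{lem:ramsey}
Let $r\in\omega$. For every family of classes $(\mathcal S_p)$ and every family $(\chi_p)$ of colorings of $r$-tuples there are a family of classes $(\mathcal S'_{p'})$ and a family of class functions $(\pi_{p'})$ with the following property. Whenever $p\in K$, $R\in K$ is nonstandard and $\mathcal S_p$ is an $R$-tree, there are $p'\in K$ and $\varepsilon\in\{0,1\}$ such that $\mathcal S'_{p'}$ is an $f_r(R)$-tree that refines $\mathcal S_p$ via $\pi_{p'}$ and is $\varepsilon$-homogeneous for $\chi_p$ via $\pi_{p'}$.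
\end{lemma}

The proof follows the inductive proof of Ramsey's theorem. From a coloring $\chi$ of $(r+1)$-tuples we pass to a refinement $\mathcal S^*$ along whose nodes the color of a tuple does not depend on its last entry; this leaves a coloring $\chi^*$ of $r$-tuples. For single points ($r=0$) the construction is short: start, split once according to the color, and then move repeatedly, each time taking the next entry from the chosen color class. For pairs ($r=1$), after the entry $\hat e_m$ is chosen one splits the current class according to $\chi(\hat e_m,\cdot)$, and all later entries come from the part that stays dense. The color chosen for $\hat e_m$ is written into its label, and this makes $\chi^*$ a coloring of labeled points.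

\begin{proof}
We use induction on $r$, outside $K$. For $r=0$ the coloring $\chi_p$ is a constant $\varepsilon$; take $\mathcal S'_p=\mathcal S_p$, $\pi_p$ the identity and $p'=p$. Assume the lemma for $r$ and all families, and let $(\mathcal S_p)$ and $(\chi_p)$ be given with colorings of $(r+1)$-tuples. Fix $p$ and a nonstandard $R$ such that $\mathcal S=\mathcal S_p$ is an $R$-tree, and let $\chi=\chi_p$. Density and $\mathrm{succ}_C$ refer to $\mathcal S$.

\emph{The budget.} Let $[m]^r$ be the coded set of $r$-element subsets of $[0,m)$. Along a node of length $m$ we move $m$ times and split once for each member of $[m]^r$. Put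
\[
R_1=\beta_r(R),\qquad Q=2R_1+R_1^{\,r}+1,\qquad q_m=Q-m-|[m]^r|\quad(m\le R_1).
\]
Then $2^{3^Q}<R$. For $m\le R_1$ we have $|[m]^r|\le R_1^{\,r}$, so $q_m\ge R_1+1\ge2$. With $N_m=|[m+1]^r\setminus[m]^r|$ we have $q_{m+1}=q_m-1-N_m$.

\emph{The classes.} Let $\hat e_0,\dots,\hat e_{m-1}$ be a coded sequence of labeled points. For $I\in[m]^r$ let $\hat e_I$ be the $r$-tuple of the $\hat e_i$, $i\in I$, in increasing order of indices. For a coded function $G$ from a subset of $[m]^r$ to $\{0,1\}$ let
\[
C[G]=\{\hat e:\chi(\hat e_I,\hat e)=G(I)\text{ for all }I\in\mathrm{dom}\,G\}.
\]
This class depends on the sequence only through the entries with indices in members of $\mathrm{dom}\,G$. If $I\in[m]^r\setminus\mathrm{dom}\,G$, then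
\begin{equation}\label{eq:split}
C[G]=C[G\cup\{(I,0)\}]\cup C[G\cup\{(I,1)\}].
\end{equation}

\emph{The root.} By Lemma~\ref{lem:dense}(a), the class $C[\emptyset]$ of all labeled points is $Q$-dense above $\emptyset$. If $r\ge1$, then $[0]^r=\emptyset$ and $q_0=Q$; let $s_0=\emptyset$ and $G_0=\emptyset$. If $r=0$, then $[0]^0=\{\emptyset\}$ and $q_0=Q-1$; Lemma~\ref{lem:dense}(b), applied to \eqref{eq:split} with $I=\emptyset$, gives $s_0\in\mathcal S$ and $G_0:\{\emptyset\}\to\{0,1\}$. In both cases $\mathrm{dom}\,G_0=[0]^r$ and $C[G_0]$ is $q_0$-dense above $s_0$.

\emph{The tree $\mathcal S^*$.} Its nodes are the sequences $\eta=(\langle e_0,g_0\rangle,\dots,\langle e_{m-1},g_{m-1}\rangle)$ of labeled points with $m\le R_1$ in which $g_j$ codes a quadruple $(j,\hat e_j,s_{j+1},G_{j+1})$ and, for all $j<m$: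
\begin{itemize}
\item[(N1)] $\hat e_j$ is a labeled point with $\mathrm{pt}(\hat e_j)=e_j$; $s_{j+1}\in\mathcal S$ and $s_{j+1}\supseteq s_j$; and $\hat e_j$ is an entry of $s_{j+1}$ at a position $\ge|s_j|$;
\item[(N2)] $G_{j+1}:[j+1]^r\to\{0,1\}$ and $G_{j+1}\supseteq G_j$;
\item[(N3)] $\hat e_j\in C[G_j]$;
\item[(N4)] $C[G_{j+1}]$ is $q_{j+1}$-dense above $s_{j+1}$.
\end{itemize}
The classes in (N3) and (N4) are formed with the sequence $\hat e_0,\dots,\hat e_j$. The conditions for $j$ involve only entries up to $j$, so $\mathcal S^*$ is a tree. Let $\pi^*(\langle e,g\rangle)$ be the second component of the quadruple coded by $g$, so that $\pi^*(\eta_j)=\hat e_j$. By (N1), $\hat e_j$ has the point $e_j$ and occupies a position in $[\,|s_j|,|s_{j+1}|)$ of $s_m$. These intervals are disjoint and increasing, so $(\hat e_0,\dots,\hat e_{m-1})$ is a subsequence of $s_m$. Thus $\mathcal S^*$ refines $\mathcal S$ via $\pi^*$.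

\emph{$\mathcal S^*$ is an $R_1$-tree.} Let $\eta\in\mathcal S^*$ have length $m<R_1$. By (N4), or by the choice of the root if $m=0$, the class $C[G_m]$ is $q_m$-dense above $s_m$. Lemma~\ref{lem:dense}(c), with $q+1=q_m$, gives $s''\supseteq s_m$ such that $X=\mathrm{succ}_{C[G_m]}(s'')$ is $q_m$-rich, hence $R_1$-rich. By Lemma~\ref{lem:rich} it suffices to show that for each $e\in X$ there is a label $g$ with $\eta^{\frown}\langle e,g\rangle\in\mathcal S^*$.

Let $e\in X$, and take $\hat e_m\in C[G_m]$ with $\mathrm{pt}(\hat e_m)=e$ and $s^0=s''^{\frown}\hat e_m\in\mathcal S$. By Lemma~\ref{lem:dense}(c), $C[G_m]$ is $(q_m-1)$-dense above $s^0$. It remains to assign colors to the new sets, which we list as $I_1,\dots,I_{N_m}$. We claim that for each $k\le N_m$ there are a function $G^k\supseteq G_m$ with domain $[m]^r\cup\{I_1,\dots,I_k\}$ and a node $s^k\in\mathcal S$, $s^k\supseteq s^0$, such that $C[G^k]$, formed with $\hat e_0,\dots,\hat e_m$, is $(q_m-1-k)$-dense above $s^k$. The claim is a first-order statement about $k$, so induction in $K$ applies. For $k=0$ take $G^0=G_m$. For $k<N_m$ apply Lemma~\ref{lem:dense}(b) to \eqref{eq:split} with $G=G^k$ and $I=I_{k+1}$,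 and with $q=q_m-2-k\ge q_m-1-N_m=q_{m+1}\ge1$.

Put $s_{m+1}=s^{N_m}$ and $G_{m+1}=G^{N_m}$, and let $g$ code $(m,\hat e_m,s_{m+1},G_{m+1})$. Then (N1) holds since $s_{m+1}\supseteq s^0\supseteq s_m$ and $\hat e_m$ is the entry at position $|s''|\ge|s_m|$. Condition (N2) holds by the domain of $G^{N_m}$, (N3) by the choice of $\hat e_m$, and (N4) since $q_m-1-N_m=q_{m+1}$.

\emph{The reduced coloring.} Let $\eta\in\mathcal S^*$ and $j_1<\dots<j_r<j<|\eta|$, and put $I=\{j_1,\dots,j_r\}$. By (N3), $\chi(\hat e_I,\hat e_j)=G_j(I)$. By (N2) the functions $G_i$ are nested, so
\begin{equation}\label{eq:end}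
\chi(\hat e_I,\hat e_j)=G_{j_r+1}(I)\quad\text{if }r\ge1,\qquad\chi(\hat e_j)=G_0(\emptyset)\quad\text{if }r=0 .
\end{equation}
The right sides do not depend on $j$ and, for $r\ge1$, can be read from the labels of $\eta_{j_1},\dots,\eta_{j_r}$. For $r\ge1$ define $\chi^*(\hat y_1,\dots,\hat y_r)=G(\{i_1,\dots,i_r\})$, where $i_k$ is the first component of the label of $\hat y_k$ and $G$ is the fourth component of the label of $\hat y_r$, with value $0$ where this is undefined. For $r=0$ let $\chi^*$ be the constant $G_0(\emptyset)$. Since the index recorded in $\eta_i$ is $i$, \eqref{eq:end} says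
\begin{equation}\label{eq:reduce}
\chi\bigl(\pi^*(\eta_{j_1}),\dots,\pi^*(\eta_{j_r}),\pi^*(\eta_j)\bigr)=\chi^*(\eta_{j_1},\dots,\eta_{j_r}).
\end{equation}

\emph{Uniformity and conclusion.} Richness and density are expressed by formulas in the parameters of the classes involved. So $\mathcal S^*$ and $\chi^*$ are defined from the parameter $p^*=(p,R,s_0,G_0)$ by formulas that depend only on $r$ and on the formulas for $(\mathcal S_p)$ and $(\chi_p)$, and $\pi^*$ is a term. The induction hypothesis, applied once to the families $(\mathcal S^*_{p^*})$ and $(\chi^*_{p^*})$, gives families $(\mathcal S'_{p'})$ and $(\pi'_{p'})$ that do not depend on $p$ or $R$. We show that $(\mathcal S'_{p'})$ and $(\pi^*\circ\pi'_{p'})$ are as required.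

For our $p$ and $R$, the tree $\mathcal S^*$ is an $R_1$-tree with $R_1$ nonstandard. So there are $p'$ and $\varepsilon$ such that $\mathcal S'=\mathcal S'_{p'}$ is an $f_r(R_1)$-tree that refines $\mathcal S^*$ via $\pi'=\pi'_{p'}$ and is $\varepsilon$-homogeneous for $\chi^*$ via $\pi'$. Here $f_r(R_1)=f_{r+1}(R)$, and $\mathcal S'$ refines $\mathcal S$ via $\pi^*\circ\pi'$ by transitivity. Let $\nu\in\mathcal S'$ and $i_1<\dots<i_{r+1}<|\nu|$. Since $\pi'\circ\nu$ is a subsequence of some $\eta\in\mathcal S^*$, there are $j_1<\dots<j_{r+1}<|\eta|$ with $\pi'(\nu_{i_k})=\eta_{j_k}$. By \eqref{eq:reduce},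
\[
\chi\bigl(\pi^*\pi'(\nu_{i_1}),\dots,\pi^*\pi'(\nu_{i_{r+1}})\bigr)=\chi^*\bigl(\pi'(\nu_{i_1}),\dots,\pi'(\nu_{i_r})\bigr)=\varepsilon .\qedhere
\]
\end{proof}

Lemma~\ref{lem:ramsey} does not control the color $\varepsilon$. As in Proposition~\ref{prop:one}, we obtain the color we want by varying the digit.

\begin{lemma}\label{lem:step}
Let $\mathcal S$ be an $R$-tree with $R$ nonstandard, let $r\ge1$ be standard, and let $h(z_0,\dots,z_r)$ be a term. There are $l\in\omega$ and an $f_r(R)$-tree $\mathcal S'$ refining $\mathcal S$ such that
\[
\mathrm{bit}(h(c,e_1,\dots,e_r),l)\ne T(l)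
\]
whenever $(e_1,\dots,e_r)$ is a subsequence of the sequence of points of a node of $\mathcal S'$.
\end{lemma}

\begin{proof}
Write $\mathcal S=\mathcal S_p$ for some family. Apply Lemma~\ref{lem:ramsey} to the families with parameter $(p,l)$ given by $\mathcal S_{(p,l)}=\mathcal S_p$ and
\[
\chi_{(p,l)}(\hat e_1,\dots,\hat e_r)=\mathrm{bit}\bigl(h(c,\mathrm{pt}(\hat e_1),\dots,\mathrm{pt}(\hat e_r)),l\bigr).
\]
Let $\Gamma(l,\varepsilon)$ say: there is $p'$ such that $\mathcal S'_{p'}$ is an $f_r(R)$-tree that refines $\mathcal S_p$ via $\pi_{p'}$ and is $\varepsilon$-homogeneous for $\chi_{(p,l)}$ via $\pi_{p'}$. This is one formula in $l$ and $\varepsilon$ with parameters $c,p,R$, and $\Gamma(l,0)$ or $\Gamma(l,1)$ holds for every $l$. By Lemma~\ref{lem:avoid} there is $l\in\omega$ with $\Gamma(l,1-T(l))$; let $p'$ be a witness and $\mathcal S'=\mathcal S'_{p'}$. The coloring depends only on points and $\pi_{p'}$ preserves points, so homogeneity says that the digit in question equals $1-T(l)$.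
\end{proof}

\section{Consistency of the theory}\label{sec:consistency}

\begin{proof}[Proof of Proposition~\ref{prop:consistent}]
Let $R_0$ be the largest number with $2^{R_0}<c$, which is nonstandard, and let $\mathcal S_0$ be the $R_0$-tree of all sequences of labeled points (Example~\ref{ex:parity}). By Lemma~\ref{lem:step} choose successively $l_q\in\omega$ and $R_{q+1}$-trees $\mathcal S_{q+1}$, where $R_{q+1}=f_{r_q}(R_q)$ is nonstandard, such that $\mathcal S_{q+1}$ refines $\mathcal S_q$ and the conclusion of that lemma holds for $h_q$, $l_q$ and $\mathcal S_{q+1}$. If $q'>q$, then by transitivity the sequence of points of a node of $\mathcal S_{q'}$ is a subsequence of the sequence of points of a node of $\mathcal S_{q+1}$. So the conclusion for $h_q$ and $l_q$ holds for $\mathcal S_{q'}$ as well.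

Let $\delta$ be an ordinal. By compactness it suffices to satisfy a finite part of $\Delta(\bar l,\delta)$ in $(K,c)$. Such a part mentions $n$ of the constants, which we rename $e_0,\dots,e_{n-1}$ in increasing order, a finite set $F$ of terms in (G2), indices $l\le l^*$ in (G3) and indices $q<q^*$ in (G5), where $n,l^*,q^*\in\omega$. Put $R=R_{q^*}$. We build a node of $\mathcal S_{q^*}$ of length $n$, one entry at a time.

Let $s\in\mathcal S_{q^*}$ be a node of length $i<n$ with points $e_0,\dots,e_{i-1}$. Since $i<R$, the class $\mathrm{succ}(s)$ is $R$-rich. So there is $a$, above the finitely many values $t(c,e_j)$ with $t\in F$ and $j<i$, such that $\mathrm{succ}(s)\cap P_a$ is $2^R$-large. Let $W=\{\tau_l(a):l\le l^*\}$ and $V=\{x(e_j):j<i\}$. Then $W\subseteq[0,E(a))$ by \eqref{eq:E}, since $a>c$ is nonstandard; $V\subseteq[0,c)$; and both sets have standard size, hence size below $2^R$. So there is $e_i\in\mathrm{succ}(s)\cap P_a$ with $W\subseteq D(e_i)$ and $x(e_i)\notin V$, and $s^{\frown}\langle e_i,g\rangle\in\mathcal S_{q^*}$ for some label $g$.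

The points $e_0,\dots,e_{n-1}$ satisfy (G1), the given instances of (G2) by the choice of $a$, those of (G3) by the choice of $W$, and (G4) by the choice of $V$. They satisfy (G5) for $q<q^*$ because they are the points of a node of $\mathcal S_{q^*}$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. The ordinal $\delta$ enters only through compactness: the model $K$, the trees $\mathcal S_q$ and the digits $l_q$ depend on $T$ but not on $\kappa$ or $\lambda$.

\begin{thebibliography}{1}

\bibitem{SSE}
\emph{Saturation and simple extensions},
\texttt{https://core.ac.uk/download/pdf/82699228.pdf}.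

\end{thebibliography}
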